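\title{A logarithmic deficit for holomorphic curves with a bound on the spherical derivative}

\begin{abstract}
Let $f:\mathbf C\to\mathbf P^n$ be a holomorphic curve whose spherical derivative is $O(|z|^\sigma)$. It has been conjectured that for hyperplanes $L_1,\dots,L_q$ in general position whose union does not contain $f(\mathbf C)$ one has $\sum_j N(r,L_j,f)\ge(q+1-n)T(r,f)+O(r^{\sigma+1})$. We show that this is false for every $n\ge2$: for all $q\ge n$ and a range of $\sigma$ that contains $\sigma=0$ there are curves for which the inequality fails by $c\,r^{\sigma+1}\log r$. The deficit is the mass of a superharmonic function on the curve where two coordinates of $f$ have equal modulus, and we make this curve long by forcing it to wind around the teeth of two interlaced combs.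
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $f:\mathbf C\to\mathbf P^n$ be a holomorphic map. A \emph{reduced representation} of $f$ is a tuple $F=(f_0,\dots,f_n)$ of entire functions without a common zero such that $f=(f_0:\dots:f_n)$. Put $\|F\|^2=\sum_j|f_j|^2$. The \emph{spherical derivative} $\|f'\|$,
\[
\|f'\|^2=\frac{\sum_{i<j}|f_i'f_j-f_if_j'|^2}{\|F\|^4},
\]
is the factor by which $f$ distorts length from the Euclidean metric of $\mathbf C$ to the Fubini--Study metric of $\mathbf P^n$. The quotient on the right does not change at a point $z_0$ if all $f_j$ are multiplied by one holomorphic function that does not vanish at $z_0$.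

Write $D_r=\{|z|<r\}$, let $dm$ be area measure, and let $\langle u\rangle_r=\frac1{2\pi}\int_{-\pi}^{\pi}u(re^{i\theta})\,d\theta$. The Nevanlinna (Ahlfors--Shimizu) \emph{characteristic} averages the area covered by $f$:
\begin{equation}\label{eq:T}
T(r,f)=\int_0^r\frac{d\tau}{\tau}\,\frac1\pi\int_{D_\tau}\|f'\|^2\,dm=\langle\log\|F\|\rangle_r-\log\|F(0)\|;
\end{equation}
the second equality is Jensen's formula together with the identity $\Delta\log\|F\|=2\|f'\|^2$. Let $L$ be a hyperplane with $f(\mathbf C)\not\subset L$, and denote a defining linear form by the same letter. If $n(\tau)$ is the number of zeros of $L(F)$ in $|z|\le\tau$, with multiplicity, the \emph{counting function} is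
\begin{equation}\label{eq:N}
N(r,L,f)=\int_0^r\frac{n(\tau)-n(0)}{\tau}\,d\tau+n(0)\log r=\langle\log|L(F)|\rangle_r+\mathrm{const}.
\end{equation}
Since $|L(F)|\le C\|F\|$, we always have $N(r,L,f)\le T(r,f)+O(1)$. Hyperplanes $L_1,\dots,L_q$ are \emph{in general position} if any $n+1$ of them (all of them, if $q\le n+1$) have linearly independent forms.

The difference $T(r,f)-N(r,L,f)$ measures by how much $f$ meets $L$ less often than it could. Cartan's theorem bounds the sum of these differences: if $f(\mathbf C)$ lies in no hyperplane and $L_1,\dots,L_q$ are in general position, then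
\[
\sum_{j=1}^qN(r,L_j,f)\ge(q-1-n)T(r,f)+o(T(r,f))
\]
as $r\to\infty$ outside a set of finite measure. In other words, $\sum_j(T-N_j)\le(n+1)T+o(T)$. Suppose now that $\|f'\|(z)=O(|z|^\sigma)$ with $\sigma>-1$. Then \eqref{eq:T} gives $T(r,f)=O(r^{2\sigma+2})$, and the following conjecture, posed in \cite{curves}, says that $n+1$ improves to $n-1$ up to an error of the size of the square root of this bound.

\medskip
\noindent\textbf{Conjecture.} \emph{If $\|f'\|(z)=O(|z|^\sigma)$ as $z\to\infty$ for some $\sigma>-1$, the hyperplanes $L_1,\dots,L_q$ are in general position, and $f(\mathbf C)\not\subset\bigcup_jL_j$, then}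
\begin{equation}\label{eq:conj}
\sum_{j=1}^qN(r,L_j,f)\ge(q+1-n)T(r,f)+O(r^{\sigma+1}).
\end{equation}

For $q\le n-1$ there is nothing to prove, since $(q+1-n)T\le0\le\sum N$ for $r\ge1$. The conjecture is known to hold for $n=1$, where it reads $N(r,L,f)=T(r,f)+O(r^{\sigma+1})$ for every point $L$ of the sphere, and for curves that omit $n-1$ hyperplanes in general position. The weaker inequality with error term $o(r^{2\sigma+2})$ in place of $O(r^{\sigma+1})$ is also known. None of these results is used below. We prove that the error term $O(r^{\sigma+1})$ is too small as soon as $n\ge2$.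

\begin{theorem}\label{thm:main}
Let $q\ge n\ge2$. Let $\sigma>-\frac13$ if $n=2$, and $\sigma\in(-\frac13,0]\cup(\frac13,\infty)$ if $n\ge3$. There are a holomorphic map $f:\mathbf C\to\mathbf P^n$ with $\|f'\|(z)=O(|z|^\sigma)$, hyperplanes $L_1,\dots,L_q$ in general position with $f(\mathbf C)\not\subset\bigcup_jL_j$, and constants $c>0$ and $r_0$ such that
\[
\sum_{j=1}^qN(r,L_j,f)\le(q+1-n)T(r,f)-c\,r^{\sigma+1}\log r\qquad(r\ge r_0).
\]
\end{theorem}

In particular the conjecture fails for $n=q=2$, $\sigma=0$. We make no claim for $\sigma\le-\frac13$, none for $n\ge3$ and $\sigma\in(0,\frac13]$, and none about the optimal error term.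

Section~\ref{sec:idea} explains the mechanism on three computations. Section~\ref{sec:tools} reduces the theorem to $q=n$ and a bounded range of $\sigma$ and collects tools from potential theory. Sections~\ref{sec:h}--\ref{sec:deficit} prove the case $n=2$, and Section~\ref{sec:higher} adds the coordinates needed for $n\ge3$. Throughout, $s=\sigma+1$, $r=|z|$ and $x=\operatorname{Re}z$.

\section{Where a deficit comes from}\label{sec:idea}

This section is motivation; the proof does not rely on it. Take $n=q=2$, write $F=(f_0,A,B)$, and let $L_1,L_2$ be the zero sets of the last two coordinates. The conjecture asserts that the \emph{deficit} $T-N_1-N_2$ is at most $O(r^s)$. Since $\|F\|\ge\max(|A|,|B|)$, formulas \eqref{eq:T} and \eqref{eq:N} give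
\[
T-N_1-N_2=\langle\log\|F\|-\log|A|-\log|B|\rangle_r+O(1)\ge-\langle\min(\log|A|,\log|B|)\rangle_r-O(1).
\]

\subsection{The deficit is a mass on a curve}
Let $F=(1,e^{-z},e^z)$. With $E=e^{2x}+e^{-2x}\ge2$ we have $\|f'\|^2=(E+4)/(1+E)^2\le\frac23$, so $\sigma=0$ and $s=1$. Here $N_1=N_2=0$ and $T=\langle|x|\rangle_r+O(1)=2r/\pi+O(1)$, so the error term in \eqref{eq:conj} cannot be made smaller than $O(r^s)$. The function $\psi=\min(\log|A|,\log|B|)=-|x|$ is superharmonic. The measure $-\frac1{2\pi}\Delta\psi$ is $\frac1\pi$ times arc length on the imaginary axis, its mass in $D_r$ is $\Theta(r)=2r/\pi$, and the deficit is recovered as $\int_0^r\Theta(\tau)\,d\tau/\tau=2r/\pi$.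

The same picture holds whenever $A$ and $B$ have no zeros. Put $H=\log|B/A|$. Then $\psi=\log|A|-H^-$ is superharmonic, and its mass lies on the curve $\{H=0\}$ with density $|\nabla H|/2\pi$ with respect to arc length. If $|f_0|\le C|A|$ on that curve, then there
\[
\|f'\|\ge\frac{|A'B-AB'|}{\|F\|^2}\ge c\,|(B/A)'|=c\,|\nabla H|.
\]
So the mass in the annulus $r<|z|<2r$ is at most $Cr^\sigma$ times the length of the curve in the annulus. If the curve resembles finitely many rays, this is $O(r^{\sigma+1})$, and one is led to \eqref{eq:conj}. A counterexample needs a longer curve on which $|\nabla H|$ is nearly everywhere as large as the hypothesis allows.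

\subsection{Harmonic teeth gain nothing}
Pass to the coordinate $\zeta=\log z=t+i\theta$, in which the constraint reads $|\nabla_\zeta H|\le Cr^s$ on $\{H=0\}$. To lengthen the curve, let $\{H>0\}$ and $\{H<0\}$ send alternating teeth of width $2w$ and depth $d$ into each other. On the tooth $|t-t'|<w$, $\theta'-d<\theta<\theta'$ the model positive harmonic function that vanishes on the sides and on the tip is
\[
E=c\,\sinh\bigl(\ell(\theta'-\theta)\bigr)\cos\bigl(\ell(t-t')\bigr),\qquad \ell=\frac{\pi}{2w}.
\]
On the two sides $|\nabla E|=c\ell\sinh(\ell(\theta'-\theta))$, which is largest at the root, so the constraint is $c\ell\sinh\ell d\le r^s$. The integral of $|\nabla E|$ over the sides is $2c(\cosh\ell d-1)$ and over the tip it is $2c$. For $\ell d\ge1$ the total $2c\cosh\ell d$ is at most $4c\sinh\ell d\le4r^s/\ell=8wr^s/\pi$. At most $1/2w$ teeth fit into a unit interval of $t$, so the mass per unit of $t$ is again $O(r^s)$. The curve is long, but the gradient dies exponentially along each tooth.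

The remedy is to give up harmonicity. Let $g$ be harmonic in the winding channel between the two combs, with boundary values $+a$ on one comb and $-a$ on the other. Its gradient is of order $a/w$ all along the channel. To continue $g$ into a tooth we replace it there by $\max(g,E)$, with $c$ so large that $E>a$ even near the tip. The result $h$ is subharmonic where it is positive and superharmonic where it is negative. If $H\approx h$, then $B$ has zeros in the region where $B$ is the larger function, and $A$ has zeros where $A$ is. The price is the size $ae^{\ell d}$ of $E$ at the root, which controls the number of zeros. We shall keep zeros at mutual distance at least $|z|^{-\sigma}$, the scale on which $f$ is allowed to move by a bounded amount, and $D_r$ has room for $O(r^{2s})$ such points only. Hence $e^{\ell d}$ must be a power of $r$, that is $\ell=O(t)$ and $w\ge c/t$. We take $w\approx1/t$ and $a=r^s/t$, so that $a/w\approx r^s$. There are then about $t$ teeth per unit of $t$, each carrying mass about $r^s$, and the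 total is $r^s\log r$.

\subsection{The third coordinate pays for the zeros}
A zero of the larger function is what a curve in $\mathbf P^1$ cannot afford. For small $\delta>0$ the curve $(\sin z:\delta)$ has spherical derivative $1/\delta$ at $z=0$. In $\mathbf P^2$ the curve $(\cos z:\sin z:\delta)$ satisfies, with $S=|\cos z|^2+|\sin z|^2\ge1$,
\[
\|f'\|^2=\frac{1+\delta^2S}{(S+\delta^2)^2}\le\frac1{S^2}+\frac14\le\frac54
\]
for every $\delta$. The free coordinate $f_0$ only has to be as large as $A$ near the zeros of $A$ without sharing them, and likewise for $B$. We shall take $f_0=\tilde A+\tilde B$, where $\tilde A$ and $\tilde B$ have the sizes of $A$ and $B$ and displaced zeros.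

Such zeros do not destroy the deficit. Around a zero of $A$ in the region where $A$ dominates there is a tiny island on which $|A|<|B|$. Replacing $\min(\log|A|,\log|B|)$ by the larger function $\log|B|$ on these islands, and symmetrically for $B$, produces a superharmonic $\psi\ge\min(\log|A|,\log|B|)$ whose mass lies in the channel, and $T-N_1-N_2\ge-\langle\psi\rangle_r-O(1)$ still holds.

\section{Reductions and tools}\label{sec:tools}

\subsection{Reductions}\label{sub:red}
\emph{From $q=n$ to $q>n$.} Suppose the theorem holds for $f$ and $L_1,\dots,L_n$. Choose forms $L_{n+1},\dots,L_q$ one after the other, each outside the span of any $n$ of the earlier ones and not vanishing at $F(0)$; this excludes finitely many proper subspaces of the space of forms. The hyperplanes are in general position, and each new one adds at most $T(r,f)+O(1)$ to the left side and exactly $T(r,f)$ to the right side.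

\emph{From $s$ to $ps$.} Let $p\ge1$ be an integer and $f_p(z)=f(z^p)$. Then $\|f_p'\|(z)=p|z|^{p-1}\|f'\|(z^p)=O(|z|^{ps-1})$, and \eqref{eq:T}, \eqref{eq:N} give $T(r,f_p)=T(r^p,f)$ and $N(r,L,f_p)=N(r^p,L,f)$. So an example for $s$ yields one for $ps$. Consecutive intervals $p\,(\frac23,\frac32)$ overlap because $\frac32p>\frac23(p+1)$ for $p\ge1$, so their union is $(\frac23,\infty)$. For the intervals $p\,(\frac23,1]$ we have $p\ge\frac23(p+1)$ exactly when $p\ge2$, so their union is $(\frac23,1]\cup(\frac43,\infty)$.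

It therefore suffices to treat $q=n$, the coordinate hyperplanes $L_j=\{x_j=0\}$ $(1\le j\le n)$, and
\[
s\in(\tfrac23,\tfrac32)\ \text{ if }n=2,\qquad s\in(\tfrac23,1]\ \text{ if }n\ge3,
\]
and to show that $T(r,f)-\sum_{j=1}^nN(r,L_j,f)\ge c\,r^s\log r$ for large $r$. Note that $|1-s|\le\frac12$, and that $f(\mathbf C)\not\subset\bigcup_jL_j$ means that the product $f_1\cdots f_n$, and hence each factor, does not vanish identically.

\subsection{Conventions}
We write $z=e^\zeta$, $\zeta=t+i\theta$, $\theta\in(-\pi,\pi]$, so that $r=e^t$. The terms $\zeta$-distance, $\zeta$-disc and $\nabla_\zeta$ refer to the coordinate $\zeta$ modulo $2\pi i$. The open disc with center $p$ and radius $\rho$ is $D(p,\rho)$, in the plane in which $p$ lies. The letters $C$ and $c$ denote large and small positive constants that do not depend on the point under consideration and may change from one occurrence to the next; numbered constants are fixed. A function or set is \emph{symmetric} if it is invariant under $z\mapsto\bar z$.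

\subsection{Facts from potential theory}
The \emph{Riesz measure} of a subharmonic function $u$ is the positive measure $\frac1{2\pi}\Delta u$. Subharmonicity and the Riesz measure are conformally invariant, so they may be computed in $z$ or in $\zeta$.

\begin{itemize}
\item[(F1)] Subharmonicity is a local property and is preserved by finite maxima. A continuous function with $\Delta u\ge0$ in the sense of distributions is subharmonic. A continuous $u\ge0$ that is subharmonic on $\{u>0\}$ is subharmonic. A locally integrable function with $\Delta u=0$ agrees almost everywhere with a harmonic function, and two subharmonic functions that agree almost everywhere agree everywhere. The Riesz measure has no atom at a point where $u$ is finite.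
\item[(F2)] (Jensen's formula.) If $u$ is subharmonic near $\overline{D(z,y)}$ with Riesz measure $\mu$ and $u(z)>-\infty$, then the mean of $u$ over $|w-z|=y$ equals $u(z)+\int_{D(z,y)}\log\frac{y}{|w-z|}\,d\mu(w)$. Consequently $\mu(D(z,y/2))\log2\le\sup_{|w-z|=y}u-u(z)$. Also, for $u$ subharmonic in $\mathbf C$, $\langle|u|\rangle_r=2\langle u^+\rangle_r-\langle u\rangle_r\le2\langle u^+\rangle_r-u(0)$.
\item[(F3)] If $u$ is harmonic and $|u|\le M$ in $D(p,\rho)$, then $|\nabla u(p)|\le2M/\rho$.
\item[(F4)] If $u$ is harmonic in $|z|>R$ and $\langle|u|\rangle_r=O(r^\kappa)$ with $\kappa<2$, then $u=\operatorname{Re}(b_1z)+O(\log r)$ for $r\ge2R$, $r\ge 2$. Indeed $u=\operatorname{Re}\sum_{m\in\mathbf Z}b_mz^m+b'\log|z|$; the $m$-th Fourier coefficient on $|z|=r$ is $\frac12(b_mr^m+\overline{b_{-m}}\,r^{-m})$ for $m\ge1$, so $b_m=0$ for $m\ge2$, and the terms with $m\le0$ are bounded for $r\ge2R$.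
\item[(F5)] (Beurling's projection theorem; see \cite[Ch.~3]{ahlfors}.) Let $K$ be closed, $p\notin K$, and suppose that $K$ meets the circle $|\zeta-p|=\rho'$ for every $\rho'\in[d,\rho)$. Then in the component of $D(p,\rho)\setminus K$ containing $p$ the harmonic measure of $\partial D(p,\rho)$ at $p$ is at most $\frac4\pi\arctan\sqrt{d/\rho}\le2\sqrt{d/\rho}$. The hypothesis holds if $K$ is connected, $\operatorname{dist}(p,K)\le d$ and $K\not\subset D(p,\rho)$, because then the values of $|\zeta-p|$ on $K$ form an interval that contains a number $\le d$ and a number $\ge\rho$.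
\end{itemize}

\begin{lemma}\label{lem:dyadic}
Let $\mu$ be a positive measure on $\{|w|\ge1\}$ with $\mu(D_\tau)\le C\tau^p(\log e\tau)^m$ for $\tau\ge1$, where $p>0$ and $m\in\{0,1\}$. Then for $r\ge1$:
\begin{itemize}
\item[(a)] $\int_{|w|\ge r}|w|^{-p'}d\mu\le Cr^{p-p'}(\log er)^m$ if $p'>p$;
\item[(b)] $\int_{|w|\le r}|w|^{-p'}d\mu\le Cr^{p-p'}(\log er)^m$ if $0\le p'<p$;
\item[(c)] $\int_{|w|\le r}\log(1+r/|w|)\,d\mu\le Cr^p(\log er)^m$.
\end{itemize}
\end{lemma}

\begin{proof}
The shell $2^jr\le|w|<2^{j+1}r$ contributes at most $C2^{j(p-p')}r^{p-p'}(\log 2^{j+1}er)^m$ to the integral of $|w|^{-p'}$. Sum over $j\ge0$ for (a), and over those $j\le0$ with $2^{j+1}r>1$ for (b). Part (c) follows from (b) with $p'=p/2$, since $\log(1+y)\le Cy^{p/2}$ for $y\ge1$.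
\end{proof}

All our functions have order less than $2$, so we use the kernel of genus one,
\[
\mathcal E(z,w)=\log\Bigl|1-\frac zw\Bigr|+\operatorname{Re}\frac zw .
\]
With $u=z/w$ we have $|\mathcal E|\le|\log(1-u)+u|\le|u|^2$ for $|u|\le\frac12$, and $\mathcal E\le\log(1+|u|)+|u|\le2|u|$ for $|u|\ge\frac12$. Hence
\begin{equation}\label{eq:kernel}
\mathcal E(z,w)\le\frac{6|z|^2}{|w|(|w|+|z|)} .
\end{equation}

\begin{lemma}\label{lem:pot}
Let $1<\kappa<2$, and let $\mu$ be a positive measure on $\{|w|\ge1\}$ with $\mu(D_\tau)\le C\tau^\kappa$. Then $u(z)=\int\mathcal E(z,w)\,d\mu(w)$ is subharmonic in $\mathbf C$ with Riesz measure $\mu$, and $u\le Cr^\kappa$, $\langle|u|\rangle_r\le Cr^\kappa$ for $r\ge1$.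
\end{lemma}

\begin{proof}
In $D_R$, $R\ge 1$, the part of the integral over $|w|\ge2R$ is harmonic, since $|\mathcal E|\le R^2|w|^{-2}$ is integrable there ($\kappa<2$); the remaining part is a logarithmic potential plus a harmonic function. By \eqref{eq:kernel} and Lemma~\ref{lem:dyadic}, $u\le6r\int_{|w|\le r}|w|^{-1}d\mu+6r^2\int_{|w|>r}|w|^{-2}d\mu\le Cr^\kappa$; the first integral uses $\kappa>1$. The last bound follows from (F2) and $u(0)=0$.
\end{proof}

The spherical derivative will be estimated by Cauchy's inequality after a local normalization.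

\begin{lemma}\label{lem:cauchy}
Let $f_0,\dots,f_n,G$ be holomorphic in $D(z_0,d)$ with $G$ zero-free. If $|f_j/G|\le M$ on the disc for all $j$, and $\max_j|f_j(z_0)/G(z_0)|\ge1/M$, then $\|f'\|(z_0)\le C(n,M)/d$.
\end{lemma}

\begin{proof}
Compute $\|f'\|(z_0)$ from the functions $f_j/G$. Their derivatives at $z_0$ are bounded by $M/d$, so each term of the numerator of $\|f'\|^2$ is at most $4M^4/d^2$, and the denominator is at least $M^{-4}$.
\end{proof}

\section{The combs and the function $h$}\label{sec:h}

We construct a continuous function $h$, the difference of two subharmonic functions, that $\log|B/A|$ will imitate. The parameters are chosen in the order $\kappa,\gamma$; $\alpha,\eta,\epsilon$; $t_0$. They determine $h$ and all constants of this section. Later come $\Gamma$, then $j_0$, then $r_2$.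

\subsection{Parameters}\label{sub:par}
\emph{Exponents.} Choose $\kappa\in(\max(1,s),2)$ and $\gamma>0$ with
\begin{equation}\label{eq:exp}
\kappa-\min(1,s)<\gamma<2s-\kappa,\qquad2\gamma<\min(1,s).
\end{equation}
For $s<1$ take $\kappa$ close to $1$; one needs $1-s<2s-1$ and $1-s<s/2$, and each of these means $s>\frac23$. For $s\ge1$ take $\kappa$ close to $s$; one needs $s-1<\frac12$. It follows from \eqref{eq:exp} that
\[
\kappa<2s,\qquad\kappa<1+\gamma,\qquad\gamma<\min(s,\tfrac12),\qquad s_0:=\max(\kappa-\gamma,2\gamma)<\min(1,s).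
\]
The number $\kappa$ is the order of growth of $h$, and $r^{-\gamma}$ is the $\zeta$-size of the boxes in which $\Delta h$ is replaced by point masses in Section~\ref{sec:disc}. There $\gamma<2s-\kappa$ gives room for the points, $s_0<s$ makes the error small compared with $r^s/\log r$, and $s_0<1$ makes certain linear terms converge. This is the source of the restrictions on $s$: the chain $1-s<\kappa-s<\gamma<s/2$ forces $s>\frac23$, and $s-1<\kappa-1<\gamma<\frac12$ forces $s<\frac32$.

\emph{Angles.} For $\alpha\in(0,\frac\pi{16})$ put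
\[
\beta_1=\tfrac\pi2-3\alpha,\qquad\beta_2=\tfrac\pi2+\alpha,\qquad\kappa_i=\frac\pi{2\beta_i},\qquad\theta_*=\tfrac\pi2-2\alpha ,
\]
and fix $\alpha$ so small that $\kappa_1\le\kappa$ and $2(n-2)\sin3\alpha\le\frac12$. The first condition can be met because $\kappa>1$; also $\kappa_2<1<\kappa$. The second condition, and the fact that $\theta_*$ is slightly less than $\frac\pi2$, matter only in Section~\ref{sec:higher}. Put $\eta=10^{-3}$ and $\epsilon=10^{-3}\alpha$.

\emph{Teeth.} Put $c_0=\pi^2/(\kappa-s)$ and, for $k\ge0$,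
\[
t_k=\sqrt{t_0^2+8c_0k},\qquad w_k=\frac{c_0}{t_k},\qquad\ell_k=\frac\pi{2w_k},\qquad I_k=[t_k-w_k,t_k+w_k].
\]
Fix $t_0$ so large that $w_k\le\min(\frac1{10},\frac\alpha{10})$, $t_{k+1}\le\frac43t_k$, $t_0-w_0>3$ and $\eta^{-2}<e^{(\kappa-s)t_0/2}$. From $t_{k+1}-t_k=8c_0/(t_k+t_{k+1})$ we get $3w_k\le t_{k+1}-t_k\le4w_k$. Since $w_k$ decreases, $I_k$ and $I_{k+1}$ are at distance at least $w_k$, and therefore
\begin{equation}\label{eq:gap}
\operatorname{dist}(I_k,I_{k'})\ge w_k\qquad(k'\ne k).
\end{equation}
The constant $c_0$ is chosen so that $\ell_k\pi=(\kappa-s)t_k/2$.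

\emph{Amplitude.} Let $a(t)=e^{st}/t$ for $t\ge2$ and $a(t)=a(2)e^{\kappa(t-2)}$ for $t<2$; at a point $z\neq0$ or $p=\log z$ we write $a$, $a(z)$ or $a(p)$ for $a(\log|z|)$. The function $a$ is continuous, $a\le e^{\kappa t}$, and $0<a'/a\le\kappa<2$, so that $a$ increases and
\begin{equation}\label{eq:slow}
a(t')\le e^{2|t-t'|}a(t).
\end{equation}
Moreover $a''\le\kappa^2a$ in the sense of distributions. For $t>2$ we have $a''/a=(s-\frac1t)^2+\frac1{t^2}\le s^2$ because $\frac1t\le s$; for $t<2$ there is equality; and the corner at $t=2$ is concave, since $a'/a$ drops there from $\kappa$ to $s-\frac12$.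

\subsection{The combs}
Let $\theta_1=|\theta|$ and $\theta_2=\pi-|\theta|$ be the angles from the positive and the negative axis. Let $\mathcal N_1$ be the set of even $k\ge0$ and $\mathcal N_2$ the set of odd $k$. For $i=1,2$ and $k\in\mathcal N_i$ define the \emph{tooth} $Z_k$ and its open \emph{sheath} $Z_k^*$ by
\begin{align*}
Z_k&=\{|t-t_k|\le(1-\eta)w_k,\ \ \beta_i-\epsilon\le\theta_i\le\beta_i+\tfrac32\alpha-\eta w_k\},\\
Z_k^*&=\{|t-t_k|<w_k,\ \ \theta_i<\beta_i+\tfrac32\alpha\},
\end{align*}
and put
\[
K_i=\{0\}\cup\{\theta_i\le\beta_i-\epsilon\}\cup\bigcup_{k\in\mathcal N_i}Z_k,\qquad U_i=\{\theta_i<\beta_i\}\cup\bigcup_{k\in\mathcal N_i}Z_k^* .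
\]
The sets $K_i$ are closed, the $U_i$ are open and do not contain $0$, and $K_i\setminus\{0\}\subset U_i$. We call $\{\theta_i\le\beta_i-\epsilon\}$ the \emph{base} of $K_i$. The \emph{channel} $\Omega=\mathbf C\setminus(K_1\cup K_2)$ consists of an upper part $\Omega_+\subset\{|\theta-\theta_*|<\alpha+\epsilon\}$ and its mirror image; note that $\theta_*=\beta_1+\alpha=\pi-\beta_2-\alpha$. See Figure~\ref{fig:comb}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=1.1]
\fill[gray!45] (0,0.2) rectangle (8,0.85);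
\fill[gray!20] (0,3.15) rectangle (8,3.8);
\foreach \x in {1,5} {\fill[gray!45] (\x-0.45,0.85) rectangle (\x+0.45,2.4);}
\foreach \x in {3,7} {\fill[gray!20] (\x-0.45,1.6) rectangle (\x+0.45,3.15);}
\draw[dashed] (0,1)--(0.45,1)--(0.45,2.5)--(1.55,2.5)--(1.55,1)--(4.45,1)--(4.45,2.5)--(5.55,2.5)--(5.55,1)--(8,1);
\draw[dashed] (0,3)--(2.45,3)--(2.45,1.5)--(3.55,1.5)--(3.55,3)--(6.45,3)--(6.45,1.5)--(7.55,1.5)--(7.55,3)--(8,3);
\draw[thick] plot[smooth] coordinates {(0,2) (0.25,2.62) (1,2.76) (1.75,2.62) (2,2) (2.25,1.38) (3,1.24) (3.75,1.38) (4,2) (4.25,2.62) (5,2.76) (5.75,2.62) (6,2) (6.25,1.38) (7,1.24) (7.75,1.38) (8,2)};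
\draw (3,1.75) rectangle (5,2.25);
\node at (3.72,2.42) {\small $R_k$};
\node at (2.2,0.52) {$K_1$};
\node at (5,3.48) {$K_2$};
\node[left] at (0,1) {\small $\theta_*-\alpha$};
\node[left] at (0,2) {\small $\theta_*$};
\node[left] at (0,3) {\small $\theta_*+\alpha$};
\draw[->] (0,0.05)--(8.3,0.05) node[right] {$t$};
\node[below] at (3,0.05) {\small $t_k$};
\node[below] at (5,0.05) {\small $t_{k+1}$};
\end{tikzpicture}
\caption{The combs in the coordinate $\zeta=\log z=t+i\theta$, upper half, not to scale. The closed sets $K_1$ (dark) and $K_2$ (light) have alternating teeth of width about $1/t$; their open neighborhoods $U_1$, $U_2$ are bounded by the dashed lines. The function $h$ is positive on $U_1$ and negative on $U_2$, so it changes sign along a set, drawn schematically as a curve, that winds between the teeth. Each rectangle $R_k$ joins the axes of two consecutive teeth.}\label{fig:comb}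
\end{figure}

The definitions treat $i=1$ and $i=2$ alike. The only properties of $\beta_1,\beta_2$ used in this section are $\kappa_i\le\kappa$, $\frac\pi4<\beta_i<\beta_i+\frac32\alpha<\frac{3\pi}4$, and
\begin{equation}\label{eq:sum}
(\theta_1-\beta_1)+(\theta_2-\beta_2)=2\alpha .
\end{equation}
So we write each proof for $i=1$; the proof for $i=2$ is obtained by exchanging the indices and changing the signs of the functions $g$ and $h$ defined below.

\begin{lemma}\label{lem:geom}
There is $c_1>0$ such that for points $p$ with $t\ge3$: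
\begin{itemize}
\item[(a)] if $p\in U_i$, the $\zeta$-distance from $p$ to $U_{3-i}$ is at least $c_1/t$;
\item[(b)] if $p\notin U_1\cup U_2$, the $\zeta$-distance from $p$ to $(K_1\cup K_2)\setminus\{0\}$ is at least $c_1/t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\theta_1(p)<\beta_1$, then $\theta_2(p)-\beta_2>2\alpha$ by \eqref{eq:sum}, while $\theta_2-\beta_2<\frac32\alpha$ on $U_2$; the distance exceeds $\frac\alpha2$. (This holds for all $t$.) If $p\in Z_k^*$ with $k$ even, then $\theta_2(p)-\beta_2>\frac\alpha2$, so $p$ is at distance more than $\frac\alpha2$ from $\{\theta_2<\beta_2\}$, and at distance at least $w_k\ge c/t$ from the odd sheaths by \eqref{eq:gap}.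

(b) A point of the base of $K_i$ is the center of a $\zeta$-disc of radius $\epsilon$ inside $U_i$, and a point of $Z_k$ is the center of a $\zeta$-disc of radius $\eta w_k$ inside $Z_k^*$. If $Z_k$ comes within distance $1$ of $p$, then $t_k\le t+2$ and $\eta w_k\ge c/t$.
\end{proof}

\subsection{Subharmonic functions supported by the combs}
We need a subharmonic $W_i\ge0$ that exceeds $a$ on $K_i$, vanishes off $U_i$ and has order $\kappa$. For the base let
\[
S_i=\frac{2e^{\kappa t}\cos(\kappa_i\theta_i)}{\cos(\kappa_i(\beta_i-\epsilon))}\quad\text{if }\theta_i<\beta_i,\qquad S_i=0\quad\text{otherwise and at }0 .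
\]
Where $S_i>0$, its Laplacian in $\zeta$ is $(\kappa^2-\kappa_i^2)S_i\ge0$, so $S_i$ is subharmonic in $\mathbf C$ by (F1). On the base, $S_i\ge2e^{\kappa t}$. For $k\in\mathcal N_i$ define on $\{0<|\theta|<\pi\}$
\[
E_k=2\eta^{-2}a(t_k)\sinh\bigl(\ell_k(\beta_i+\tfrac32\alpha-\theta_i)\bigr)\cos\bigl(\ell_k(t-t_k)\bigr)\quad\text{on }Z_k^*,\qquad E_k=0\quad\text{off }Z_k^* .
\]
This is a positive harmonic function extended by zero across the sides and the tip of the sheath, where it vanishes; so $E_k$ is subharmonic in $\{0<|\theta|<\pi\}$. It is not subharmonic across the axis $\theta_i=0$, but there $S_i$ takes over. Indeed, by the choice of $c_0$ and $t_0$, for $t\in I_k$,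
\begin{equation}\label{eq:Ek}
E_k\le\eta^{-2}a(t_k)e^{\ell_k\pi}\le\eta^{-2}e^{(s+\kappa)t_k/2}<e^{\kappa t_k}\le e^{\kappa t+1/5}<2e^{\kappa t},
\end{equation}
so $E_k<S_i$ on the base of $K_i$. This is the place where $\kappa>s$ and $w_k\ge c/t_k$ are used. Let
\[
W_i=\max\Bigl(S_i,\sup_{k\in\mathcal N_i}E_k\Bigr)\ \text{ on }\{0<|\theta|<\pi\},\qquad W_i=S_i\ \text{ on }\mathbf R .
\]
The supports of the $E_k$ are locally finite, $W_i=S_i$ on the base of $K_i$, and $W_i=0$ for $\theta_i\ge\beta_i+\frac32\alpha$. Hence $W_i$ is continuous and subharmonic in $\mathbf C$, $\{W_i>0\}=U_i$, and $W_i\le Ce^{\kappa t}$. Since $|\nabla_\zeta S_i|\le Ce^{\kappa t}$ and $|\nabla_\zeta E_k|\le2\eta^{-2}a(t_k)\ell_ke^{\ell_k\pi}\le4\ell_ke^{\kappa t}$ by \eqref{eq:Ek}, the function $W_i$ is locally Lipschitz in $\zeta$ with constant $C(1+|t|)e^{\kappa t}$. Finally,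
\begin{equation}\label{eq:Wlow}
W_i\ge\tfrac43a\quad\text{on }K_i\setminus\{0\}.
\end{equation}
On the base $S_i\ge2e^{\kappa t}\ge2a$. On $Z_k$ the factor $\sinh$ is at least $\sinh(\ell_k\eta w_k)=\sinh\frac{\pi\eta}2\ge\eta$ and the factor $\cos$ is at least $\sin\frac{\pi\eta}2\ge\eta$, so $E_k\ge2a(t_k)\ge2e^{-1/5}a\ge\frac43a$ by \eqref{eq:slow}.

\subsection{A harmonic function in the channel}

\begin{lemma}\label{lem:g}
There is a symmetric function $g$, harmonic in $\Omega$ and continuous on $\overline\Omega\setminus\{0\}$, with $g=a$ on $\partial K_1\setminus\{0\}$, $g=-a$ on $\partial K_2\setminus\{0\}$ and $|g|\le2a$.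
\end{lemma}

\begin{proof}
We work with $\Omega_+$ in the $\zeta$-plane and reflect at the end. The domain and the data are unbounded, so we need a majorant. Let $V=2a(t)\cos(\kappa(\theta-\theta_*))$. On $\overline{\Omega_+}$ we have $\kappa|\theta-\theta_*|\le2(\alpha+\epsilon)<\frac\pi3$, so $a\le V\le2a$; and $V$ is superharmonic in $\Omega_+$ because $a''\le\kappa^2a$.

The boundary of $\Omega_+$ is the union of two disjoint closed sets lying in $\partial K_1$ and $\partial K_2$. Extend the values $+1$ and $-1$ on them to a continuous function $\overline{\Omega_+}\to[-1,1]$ by Tietze's theorem and multiply by $a$; call the result $\Psi$. For $\tau>0$, $\tau\notin\bigcup I_k$, the set $\Omega_+\cap\{|t|<\tau\}$ is a bounded polygonal domain. Let $g_\tau$ solve the Dirichlet problem there with data $\Psi$. Since $|\Psi|\le a\le V$, the maximum principle gives $|g_\tau|\le V$. By (F3) the $g_\tau$ are locally equicontinuous, so along some sequence $\tau\to\infty$ they converge locally uniformly to a harmonic $g$ with $|g|\le V$.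

Let $p\in\partial\Omega_+$ and $\delta>0$. For small $\rho$ the set $\Omega_+\cap D(p,\rho)$ is a circular sector of opening $\frac\pi2$, $\pi$ or $\frac{3\pi}2$, and $|\Psi-\Psi(p)|<\delta$ on its straight sides. If $e^{i\varphi}$ is the direction of the bisector, $b=\operatorname{Re}\bigl((\zeta-p)e^{-i\varphi}\bigr)^{1/2}$ is harmonic in the sector and $\cos\frac{3\pi}8\,|\zeta-p|^{1/2}\le b\le|\zeta-p|^{1/2}$. On the arc, $|g_\tau-\Psi(p)|\le2\sup V\le C_\rho b$ with $C_\rho$ independent of $\tau$. By the maximum principle $|g_\tau-\Psi(p)|\le\delta+C_\rho b$ in the sector for large $\tau$, and the same holds for $g$. Hence $g\to\Psi(p)$ at $p$.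
\end{proof}

To glue $g$ to $W_1$ we need $g>0$ up to $\partial U_1$, where $W_1$ vanishes. The numbers $\eta$ and $\epsilon$ were taken small so that $U_1\cap\Omega$ is much closer to $K_1$ than to $K_2$.

\begin{lemma}\label{lem:gsign}
$g\ge\frac a2$ on $U_1\cap\Omega$ and $g\le-\frac a2$ on $U_2\cap\Omega$.
\end{lemma}

\begin{proof}
Let $p\in U_1\cap\Omega_+$. If $p\in Z_k^*$ with $k$ even, then $\theta_1(p)>\beta_1-\epsilon$, so $p$ can be moved into $Z_k$ by changing each coordinate by at most $\eta w_k$; put $d=2\eta w_k$, $\rho=w_k$. Otherwise $\beta_1-\epsilon<\theta_1(p)<\beta_1$; put $d=\epsilon$, $\rho=\frac\alpha2$. In both cases $\operatorname{dist}(p,K_1)\le d$, $\rho\le\frac1{10}$, $d/\rho=0.002$, and $D(p,\rho)$ misses $U_2$, hence $K_2$, by the distances found in the proof of Lemma~\ref{lem:geom}(a) and $w_k<\frac\alpha2$. The part of $K_1$ in the strip $0\le\theta\le\pi$ of the $\zeta$-plane is closed, connected and unbounded, and $D(p,\rho)$ lies in this strip. By (F5), in the component of $D(p,\rho)\setminus K_1$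 containing $p$, which lies in $\Omega_+$, the circle has harmonic measure $\omega\le2\sqrt{0.002}\le0.09$ at $p$. By \eqref{eq:slow}, $g=a\ge e^{-1/5}a(p)\ge0.8\,a(p)$ on the rest of the boundary of the component, and $g\ge-2e^{1/5}a(p)\ge-2.5\,a(p)$ on all of it. So $g(p)\ge(0.8(1-\omega)-2.5\,\omega)a(p)\ge(0.728-0.225)\,a(p)\ge\frac12a(p)$.
\end{proof}

\subsection{The function $h$}
Define
\[
h=\begin{cases}W_1&\text{on }K_1,\\ \max(g,W_1)&\text{on }U_1\cap\Omega,\\ g&\text{on }\Omega\setminus(U_1\cup U_2),\\ \min(g,-W_2)&\text{on }U_2\cap\Omega,\\ -W_2&\text{on }K_2;\end{cases}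
\]
at $0$ both $W_1$ and $-W_2$ vanish. Near a point of $\partial K_1\setminus\{0\}$ we have $g<W_1$ in $\Omega$, by \eqref{eq:Wlow} and the boundary values of $g$; so $h=W_1$ in a full neighborhood. A point $p\in\partial U_1\setminus\{0\}$ has a neighborhood in $\Omega\setminus U_2$, and in it $W_1<\frac a2\le g$ on $U_1$ near $p$, by $W_1(p)=0$ and Lemma~\ref{lem:gsign}; so $h=g$ near $p$. Consequently $h$ is symmetric, subharmonic in $U_1$, superharmonic in $U_2$, equal to $g$ near every other point of $\mathbf C\setminus\{0\}$, and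
\begin{equation}\label{eq:hsize}
h\ge\tfrac a2\ \text{on }U_1,\qquad h\le-\tfrac a2\ \text{on }U_2,\qquad|h|\le2a\ \text{off }U_1\cup U_2\cup\{0\},\qquad|h|\le Cr^\kappa .
\end{equation}
The last bound shows that $h$ is continuous at $0$ as well. The functions $h^+=\max(h,0)$ and $h^-=\max(-h,0)$ are continuous and subharmonic in $\mathbf C$ by (F1), since $\{h>0\}$ misses $U_2$ and $\{h<0\}$ misses $U_1$. Let $\mu_1$ be the restriction of $\frac1{2\pi}\Delta h^+$ to $U_1$ and $\mu_2$ the restriction of $\frac1{2\pi}\Delta h^-$ to $U_2$. As $h=h^+$ on $U_1$, $h=-h^-$ on $U_2$, and there is no atom at $0$, we have $\Delta h=2\pi(\mu_1-\mu_2)$. By (F2) and \eqref{eq:hsize},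
\begin{equation}\label{eq:mugrowth}
\mu_i(D_r)\le Cr^\kappa .
\end{equation}
The set where $h$ is small,
\[
Y=\{z\ne0:\ |h|\le\tfrac a4\},
\]
will carry the deficit. It misses $\overline{U_1}\cup\overline{U_2}$ by \eqref{eq:hsize} and continuity.

\begin{lemma}\label{lem:hreg}
There is $c_3>0$ such that for large $t=\log r$:
\begin{itemize}
\item[(a)] $|\nabla_\zeta h|\le Cat$ off $U_1\cup U_2$;
\item[(b)] $h$ is locally Lipschitz in $\zeta$ with constant $Cte^{\kappa t}$, and on $D(z,r/2)$ it is Lipschitz in $z$ with constant $Cr^{\kappa-1}\log r$;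
\item[(c)] for $0<y\le r/10$, both $\mu_i(D(z,y))$ and $\int_{D(z,y)}\log\frac y{|z-w|}\,d\mu_i(w)$ are at most $Cy\,r^{\kappa-1}\log r$;
\item[(d)] points of $Y$ have $\zeta$-distance at least $c_3/t$ from $U_1\cup U_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Near such a point $p$ we have $h=g$, and $D(p,c_1/t)\subset\Omega$ by Lemma~\ref{lem:geom}(b). Apply (F3) with $|g|\le2a\le Ca(p)$.

(b) Off $U_1\cup U_2$ use (a). Near points of $K_1$ we have $h=W_1$. The difficulty is that $\nabla g$ may be large near $\partial K_1$; we show that $g$ is not used there. Let $p\in U_1\cap\Omega$ and $d_t=c'e^{-(\kappa-s)t}t^{-2}$, so that $te^{\kappa t}d_t=c'a$. Suppose first that $\operatorname{dist}(p,K_1)\le d_t$. By \eqref{eq:Wlow}, \eqref{eq:slow} and the Lipschitz bound for $W_1$ we get $W_1(p)\ge(\frac43e^{-2d_t}-Cc')a\ge1.25\,a$ if $c'$ is small and $t$ is large. The disc $D(p,\rho)$ with $\rho=c_1/t$ misses $K_2$, so (F5), applied as in Lemma~\ref{lem:gsign}, gives $g(p)\le((1-\omega)+2\omega)e^{2\rho}a$ with $\omega\le2\sqrt{d_t/\rho}\to0$.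 Thus $g(p)\le1.1\,a<W_1(p)$ for large $t$, and $h=W_1$ near $p$. If $\operatorname{dist}(p,K_1)>d_t$, then $D(p,d_t)\subset\Omega$ for large $t$, so $|\nabla_\zeta g(p)|\le Ca/d_t\le Cte^{\kappa t}$, and near $p$ the function $h$ is the maximum of two functions with Lipschitz constants $Cte^{\kappa t}$. The second assertion follows because $|d\zeta|=|dw|/|w|\le2|dw|/r$ on the convex set $D(z,r/2)$.

(c) The functions $h^\pm$ inherit the Lipschitz bound of (b), and $\mu_i$ is dominated by the Riesz measure of one of them. Apply (F2) with radius $y$ for the integral and with radius $2y$ for the mass.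

(d) Let $p\in Y$, and suppose that the distance $d$ from $p$ to $\overline{U_1}$ is at most $c_2/t$, where $c_2=\min(\frac1{100},\frac{c_1}3)$. Let $p'\in\overline{U_1}$ be a nearest point. The segment $[p,p')$ misses $\overline{U_1}$; it misses $U_2$ by Lemma~\ref{lem:geom}(a), since its points are within $c_2/t$ of $\overline{U_1}$. By (a), $|\nabla_\zeta h|\le Ca(p)t$ on it. Since $h(p')\ge\frac12a(p')\ge0.45\,a(p)$ and $h(p)\le0.25\,a(p)$, we obtain $0.2\,a(p)\le Ca(p)t\,d$, that is $d\ge c/t$.
\end{proof}

\section{From $h$ to entire functions}\label{sec:disc}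

We replace $\mu_1$ and $\mu_2$ by point masses, which will be clusters of zeros of $B$ and $A$. Two requirements compete. The potential must change by $o(a)$, which asks for small displacements of mass; and the points must be separated on the scale
\[
\rho_\lambda=|\lambda|^{1-s},
\]
which asks for room. Boxes of $\zeta$-size $r^{-\gamma}$ meet both requirements.

\subsection{The points}
Let $\Gamma\ge100$ and let $j_0$ be a large integer. For $j\ge j_0$ put $M_j=2\lceil e^{\gamma j}\rceil$, divide the upper half of the annulus $e^j\le|z|<e^{j+1}$ into the boxes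
\[
\Bigl\{j+\tfrac{m}{M_j}\le t<j+\tfrac{m+1}{M_j},\ \ \tfrac{2\pi m'}{M_j}\le\theta<\tfrac{2\pi(m'+1)}{M_j}\Bigr\}\qquad(0\le m<M_j,\ 0\le m'<\tfrac12M_j),
\]
and divide the lower half into their mirror images. Near $\mathbf R\setminus\{0\}$ the function $h$ equals $S_1$ or $-S_2$ and is smooth, so the real axis is a null set for $\mu_1,\mu_2$, and up to null sets the boxes partition $\{|z|\ge e^{j_0}\}$. The annulus contains $M_j^2\le Ce^{2\gamma j}$ boxes. Each box $Q$ has $\zeta$-diameter at most $Ce^{-\gamma j}$, contains a disc of radius $ce^{(1-\gamma)j}$, and has diameter at most $Ce^{(1-\gamma)j}$; by Lemma~\ref{lem:hreg}(c), $\mu_i(Q)\le Cje^{(\kappa-\gamma)j}$. By Lemma~\ref{lem:geom}(a), for large $j_0$ no box meets both $U_1$ and $U_2$.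

If $Q$ meets $U_i$, put $n_Q=\lfloor\mu_i(Q)/4\rfloor$ and $\delta_Q=\Gamma\max_{\overline Q}|z|^{1-s}\le C\Gamma e^{(1-s)j}$, and choose $n_Q$ points in $Q$ whose mutual distances and distances from $\partial Q$ are at least $\delta_Q$; in mirror boxes choose mirror points. There is room if $j_0$ is large in terms of $\Gamma$. Indeed, $\gamma<s$ makes $\delta_Q$ small compared with the radius of the inscribed disc, so a square lattice of mesh $\delta_Q$ has at least $c\Gamma^{-2}e^{2(s-\gamma)j}$ points in the concentric disc of half the radius; and $2(s-\gamma)>\kappa-\gamma$ by \eqref{eq:exp}. Let $\Lambda_i$ be the set of points chosen in boxes that meet $U_i$, let $\Lambda=\Lambda_1\cup\Lambda_2$, and let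
\[
\mathcal D=\bigcup_{\lambda\in\Lambda}D(\lambda,2\rho_\lambda).
\]
We also take $j_0$ so large that $\rho_\lambda\le|\lambda|/100$ on $\Lambda$. By construction and by \eqref{eq:mugrowth},
\begin{equation}\label{eq:sep}
|\lambda-\lambda'|\ge\Gamma\max(\rho_\lambda,\rho_{\lambda'})\quad(\lambda\ne\lambda'),\qquad\#(\Lambda\cap D_r)\le Cr^\kappa,
\end{equation}
with $C$ independent of $\Gamma$ and $j_0$; for points in different boxes the first bound comes from the distances to the boundaries.

\begin{lemma}\label{lem:sign}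
If $j_0$ is large, then for $\lambda\in\Lambda_i$ every point of $D(\lambda,10\rho_\lambda)$ has $\zeta$-distance less than $c_3/4t$ from $U_i$, and
\[
h>\tfrac a4\ \text{ on }D(\lambda,10\rho_\lambda)\quad(\lambda\in\Lambda_1),\qquad h<-\tfrac a4\ \text{ on }D(\lambda,10\rho_\lambda)\quad(\lambda\in\Lambda_2).
\]
In particular $Y\cap\mathcal D=\emptyset$.
\end{lemma}

\begin{proof}
Let $\lambda\in\Lambda_1$. For $z$ in the disc, $|\log(z/\lambda)|\le2|z-\lambda|/|\lambda|\le20|\lambda|^{-s}$, and the box of $\lambda$ meets $U_1$. So $z$ is joined to a point of $U_1$ by a $\zeta$-segment of length at most $C(e^{-\gamma t}+e^{-st})<c_3/4t$. The segment misses $Y$ by Lemma~\ref{lem:hreg}(d), so $|h|>\frac a4$ on it, and $h>0$ at its endpoint in $U_1$. By continuity $h>\frac a4$ on the whole segment. For $\lambda\in\Lambda_2$ change the sign of $h$.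
\end{proof}

\begin{lemma}\label{lem:sumxi}
If $\Gamma$ and then $j_0$ are large, then for every $z\in\mathbf C$ at most one $\lambda\in\Lambda$ has $|z-\lambda|<\frac\Gamma3\rho_\lambda$, and
\[
\sum_{|z-\lambda|\ge\Gamma\rho_\lambda/3}\Bigl(\frac{\rho_\lambda}{|z-\lambda|}\Bigr)^4\le\frac1{20}.
\]
\end{lemma}

\begin{proof}
Two such points would be at distance less than $\frac23\Gamma\max(\rho_\lambda,\rho_{\lambda'})$, contrary to \eqref{eq:sep}. Split the sum according to the size of $|\lambda|$.

If $r/4\le|\lambda|\le4r$, put $\rho=r^{1-s}$; then $\frac12\rho\le\rho_\lambda\le2\rho$ because $|1-s|\le\frac12$. These points are $\frac12\Gamma\rho$-separated and at distance at least $\frac16\Gamma\rho$ from $z$. The discs $D(\lambda,\Gamma\rho/12)$ are disjoint, and $\frac12|\lambda-z|\le|w-z|\le\frac32|\lambda-z|$ for $w$ in such a disc. Comparing each term with the average of $|w-z|^{-4}$ over the disc, we bound this part by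
\[
C\rho^4(\Gamma\rho)^{-2}\int_{|w-z|\ge\Gamma\rho/12}|w-z|^{-4}\,dm(w)\le C\Gamma^{-4}.
\]
If $|\lambda|>4r$, then $|z-\lambda|\ge\frac34|\lambda|$, and this part is at most $C\sum_\Lambda|\lambda|^{-4s}\le Ce^{(\kappa-4s)j_0}$ by \eqref{eq:sep} and Lemma~\ref{lem:dyadic}(a). If $|\lambda|<r/4$, which requires $r>4e^{j_0}$, each term is at most $Cr^{-4}\max(1,r^{4-4s})$ and there are at most $Cr^\kappa$ terms, so this part is at most $C(r^{\kappa-4}+r^{\kappa-4s})$. Since $\kappa<\min(4,4s)$ and the constants do not depend on $\Gamma$ and $j_0$, the lemma follows.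
\end{proof}

From now on $\Gamma$ and $j_0$ are fixed, and constants may depend on them. A consequence of the first assertion of Lemma~\ref{lem:sumxi} is that each circle $|z-\lambda|=y\rho_\lambda$ with $2\le y\le10$ misses $\mathcal D$.

\subsection{The potential of the points}

\begin{lemma}\label{lem:approx}
There is a real number $b$ such that the functions
\[
\Phi_A=4\sum_{\lambda\in\Lambda_2}\mathcal E(z,\lambda),\qquad\Phi_B=bx+4\sum_{\lambda\in\Lambda_1}\mathcal E(z,\lambda)
\]
satisfy $|\Phi_B-\Phi_A-h|\le Cr^{s_0}\log^2r$ for $z\notin\mathcal D$ and large $r$.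
\end{lemma}

\begin{proof}
\emph{Step 1: $h$ as a potential.} Let $\mu_i'$ be the restriction of $\mu_i$ to $\{|w|\ge1\}$ and $u_i=\int\mathcal E(z,w)\,d\mu_i'(w)$. By Lemma~\ref{lem:pot}, $h-u_1+u_2$ has Laplacian zero in $|z|>1$, so it agrees there almost everywhere with a harmonic function $h_0$. It agrees with $h_0$ everywhere: in $U_1$ the function $u_2$ is harmonic, so $h$ and $u_1-u_2+h_0$ are both subharmonic and (F1) applies; in $U_2$ both are superharmonic; and near any other point $\mu_1$ and $\mu_2$ vanish and all terms are harmonic. In particular the $u_i$ are finite. By \eqref{eq:hsize}, Lemma~\ref{lem:pot} and (F4), $h=u_1-u_2+\operatorname{Re}(b_1z)+O(\log r)$.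

It remains to prove, for $i=1,2$ and some constants $b^{(i)}$,
\begin{equation}\label{eq:move}
u_i-4\sum_{\lambda\in\Lambda_i}\mathcal E(z,\lambda)=\operatorname{Re}(b^{(i)}z)+O(r^{s_0}\log^2r)\qquad(z\notin\mathcal D).
\end{equation}
Granting this, $X(z):=h-4\sum_{\Lambda_1}\mathcal E+4\sum_{\Lambda_2}\mathcal E=\operatorname{Re}(b'z)+O(r^{s_0}\log^2r)$ off $\mathcal D$. Since $X$ and $\mathcal D$ are symmetric, $X(z)=\frac12(X(z)+X(\bar z))=x\operatorname{Re}b'+O(r^{s_0}\log^2r)$, and we take $b=\operatorname{Re}b'$. We write $\mu=\mu_i$ and let $Q$ run over the boxes that meet $U_i$; the others have $\mu(Q)=0$.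

\emph{Step 2: the singularity of the kernel.} Let $\mathcal A=\{r/3\le|w|\le3r\}$. For $w\in\mathcal A$ with $|w-z|\ge1/r$ we have $(3r^2)^{-1}\le|1-z/w|\le4$, so $\bigl|\log|1-z/w|\bigr|\le C\log r$. For $|w-z|<1/r$ we have $\bigl|\log|1-z/w|\bigr|=\log\frac1{r|w-z|}+\log(r|w|)$, and Lemma~\ref{lem:hreg}(c) with $y=1/r$ bounds the $\mu$-integral of the first term by $Cr^{\kappa-2}\log r\le C$. Hence for every measure $0\le\mu''\le\mu$ carried by $\mathcal A$,
\begin{equation}\label{eq:sing}
\int\bigl|\log|1-z/w|\bigr|\,d\mu''(w)\le C+C\mu''(\mathcal A)\log r .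
\end{equation}

\emph{Step 3: the mass lost by rounding.} Choose $\alpha_Q\in[0,1]$ with $\alpha_Q\mu(Q)=4n_Q$, and let $\mu^0=\sum_Q(1-\alpha_Q)\mu|_Q+\mu|_{\{1\le|w|<e^{j_0}\}}$. This measure has mass less than $4$ in each box, so $\mu^0(D_\tau)\le C\tau^{2\gamma}$ for $\tau\ge1$. Since $2\gamma<1$, the integral $\int d\mu^0/|w|$ converges, and
\[
\int\mathcal E\,d\mu^0=\operatorname{Re}\Bigl(z\int\frac{d\mu^0}w\Bigr)+\int\log|1-z/w|\,d\mu^0 .
\]
In the last integral the integrand is bounded by $2r/|w|$ for $|w|>2r$ and lies between $0$ and $\log(1+r/|w|)$ for $|w|<r/2$; by Lemma~\ref{lem:dyadic}(a),(c) these ranges contribute $O(r^{2\gamma})$. The middle range contributes $O(r^{2\gamma}\log r)$ by \eqref{eq:sing}.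

\emph{Step 4: the mass moved inside boxes.} What remains of the left side of \eqref{eq:move} is
\[
\sum_Q\Bigl[\int_Q\alpha_Q\,\mathcal E(z,w)\,d\mu(w)-4\sum_{\lambda\in Q}\mathcal E(z,\lambda)\Bigr].
\]
In each bracket a function is integrated against two measures on $Q$ of equal mass $4n_Q\le\mu(Q)$, so the bracket is at most $\mu(Q)$ times the oscillation of the function on $Q$. The oscillation of $1/w$ on $Q$ is at most $C|w|^{-1-\gamma}$ for any $w\in Q$, and $\int|w|^{-1-\gamma}d\mu_i'<\infty$ because $\kappa<1+\gamma$. So the terms $\operatorname{Re}(z/w)$ add up to $\operatorname{Re}(b''z)$ for a constant $b''$, and we may replace $\mathcal E$ by $\log|1-z/w|$. The gradient in $w$ of this function has modulus $|\frac1{w-z}-\frac1w|=\frac r{|w||w-z|}$, and any two points of $Q$ are joined in $Q$ by the image of a $\zeta$-segment, of length at most $C|w|^{1-\gamma}$. There are four kinds of boxes.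

Boxes in $\{|w|\ge2r\}$: the gradient is at most $2r|w|^{-2}$, and the contribution is at most $Cr\int_{|w|\ge2r}|w|^{-1-\gamma}d\mu\le Cr^{\kappa-\gamma}$.

Boxes in $\{|w|\le r/2\}$: the gradient is at most $2/|w|$, and the contribution is at most $C\int_{|w|\le r}|w|^{-\gamma}d\mu_i'\le Cr^{\kappa-\gamma}$, as $\gamma<\kappa$.

For large $r$ all other boxes lie in $\mathcal A$ and have diameters comparable to $r^{1-\gamma}$. Consider those with $\operatorname{dist}(z,Q)\ge\operatorname{diam}Q$. For $w,w'\in Q$ we have $|w-z|\le2|w'-z|$, so the oscillation is at most $Cr^{1-\gamma}/|w-z|$ for any $w\in Q$, and the contribution is at most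
\[
Cr^{1-\gamma}\int_{|w-z|\ge cr^{1-\gamma},\ |w|\le3r}\frac{d\mu(w)}{|w-z|}\le Cr^{\kappa-\gamma}\log^2r .
\]
To see the last bound, note that each of the $O(\log r)$ shells $y/2\le|w-z|<y$ with $y=2^{-m}r/10\ge cr^{1-\gamma}$ contributes at most $2\mu(D(z,y))/y\le Cr^{\kappa-1}\log r$ to the integral by Lemma~\ref{lem:hreg}(c), and the range $|w-z|\ge r/10$ contributes at most $10\mu(D_{4r})/r\le Cr^{\kappa-1}$.

The remaining boxes lie in $D(z,Cr^{1-\gamma})$, so their total mass is at most $Cr^{\kappa-\gamma}\log r$ by Lemma~\ref{lem:hreg}(c), and they contain at most that many points $\lambda$. Here we estimate the two terms of the bracket separately. The integrals contribute $O(r^{\kappa-\gamma}\log^2r)$ by \eqref{eq:sing}. Since $z\notin\mathcal D$, each $\lambda$ has $|z-\lambda|\ge2\rho_\lambda\ge1/r$, so $\bigl|\log|1-z/\lambda|\bigr|\le C\log r$ by Step 2, and the sums obey the same bound. Steps 3 and 4 give \eqref{eq:move}.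
\end{proof}

\subsection{The functions $A,\tilde A,B,\tilde B$}
A point $\lambda$ carries mass $4$. We split it in two ways into four simple zeros on the circle $|z-\lambda|=\rho_\lambda$:
\[
P_\lambda^\pm(z)=\frac{(z-\lambda)^4\mp\rho_\lambda^4}{\lambda^4}\,e^{4z/\lambda},\qquad\log|P_\lambda^\pm|=4\mathcal E(z,\lambda)+\log|1\mp\xi_\lambda|,\quad\xi_\lambda=\Bigl(\frac{\rho_\lambda}{z-\lambda}\Bigr)^4 .
\]
The functions $P_\lambda^+$ and $P_\lambda^-$ have no common zero and play the roles of $\sin$ and $\cos$ in Section~\ref{sec:idea}. Away from $\lambda$ their quotient differs from $1$ by $O(|\xi_\lambda|)$, and an exponent larger than $2$ makes these errors summable over a separated set in the plane; this is Lemma~\ref{lem:sumxi}. Put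
\[
A=\prod_{\Lambda_2}P_\lambda^+,\qquad\tilde A=\prod_{\Lambda_2}P_\lambda^-,\qquad B=e^{bz}\prod_{\Lambda_1}P_\lambda^+,\qquad\tilde B=e^{bz}\prod_{\Lambda_1}P_\lambda^- .
\]
For $|z|<|\lambda|/2$ we have $P_\lambda^\pm=(1-z/\lambda)^4e^{4z/\lambda}(1\mp\xi_\lambda)$ with $|\xi_\lambda|\le16|\lambda|^{-4s}$, so $\log P_\lambda^\pm=O(|z|^2|\lambda|^{-2}+|\lambda|^{-4s})$, and the products converge locally uniformly by \eqref{eq:sep}, $\kappa<2$ and $\kappa<4s$. All zeros lie in $\mathcal D$, and $|A|$, $|B|$ are symmetric because $\Lambda_i$ is symmetric and $b$ is real. Off $\mathcal D$ every $|\xi_\lambda|$ is at most $\frac1{16}$, and $\sum|\xi_\lambda|\le\frac1{16}+\frac1{20}\le\frac18$ by Lemma~\ref{lem:sumxi}. Since $\bigl|\log|1\mp\xi|\bigr|\le2|\xi|$ for $|\xi|\le\frac1{16}$, we obtain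
\begin{equation}\label{eq:quarter}
\bigl|\log|A|-\Phi_A\bigr|,\ \bigl|\log|\tilde A|-\Phi_A\bigr|,\ \bigl|\log|B|-\Phi_B\bigr|,\ \bigl|\log|\tilde B|-\Phi_B\bigr|\le\tfrac14\quad\text{off }\mathcal D .
\end{equation}
In particular $|\tilde A/A|\le e$ and $|\tilde B/B|\le e$ off $\mathcal D$. Let
\[
H=\log|B/A| .
\]

\begin{proposition}\label{prop:H}
For large $r$:
\begin{itemize}
\item[(a)] $|H-h|\le a/100$ at points $z\notin\mathcal D$;
\item[(b)] if $p\in Y$, the $\zeta$-disc $D(p,c_3/2t)$ misses $U_1\cup U_2\cup\mathcal D$, the function $H$ is harmonic on it with $|H|\le Ca(p)$, and $|\nabla_\zeta H|\le Ce^{st}$ on $D(p,c_3/4t)$.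
\end{itemize}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:quarter} and Lemma~\ref{lem:approx}, $|H-h|\le\frac12+Cr^{s_0}\log^2r=o(r^s/\log r)$, since $s_0<s$.

(b) The disc misses $U_1\cup U_2$ by Lemma~\ref{lem:hreg}(d). If it contained a point of $\mathcal D$, with $t$-coordinate $t'$, Lemma~\ref{lem:sign} would put $p$ within $c_3/2t+c_3/4t'<c_3/t$ of $U_1\cup U_2$. So $A$ and $B$ have no zeros in the disc, $|H|\le2a+a/100\le Ca(p)$ by (a) and \eqref{eq:hsize}, and (F3) gives $|\nabla_\zeta H|\le Ca(p)t=Ce^{st}$ on the smaller disc.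
\end{proof}

The amplitude $a=e^{st}/t$ was chosen for the last estimate. We fix $r_2\ge 2e^2$ so large that Lemma~\ref{lem:hreg}, Proposition~\ref{prop:H} and the inequalities said to hold for large $r$ in the proof of Proposition~\ref{prop:norm} below are valid for $r>r_2/2$.

\section{The curve in $\mathbf P^2$ and its spherical derivative}\label{sec:curve}

Let $F=(f_0,f_1,f_2)=(\tilde A+\tilde B,\,A,\,B)$. We state the local normalization in a form that also serves for $n\ge3$.

\begin{proposition}\label{prop:norm}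
There is a constant $C$ with the following property. For every $z_0$ with $|z_0|=r\ge r_2$ there are a disc $D'\supset D(z_0,d)$, $d=\frac14r^{1-s}$, with $\partial D'\cap\mathcal D=\emptyset$ and $\overline{D'}\subset\{|z|>r/2\}$, and a zero-free holomorphic function $G$ near $\overline{D'}$ such that $\|F/G\|\le C$ on $\overline{D'}$ and $\max_j|f_j(z_0)/G(z_0)|\ge\frac12$.
\end{proposition}

\begin{proof}
\emph{Case 1: $z_0\in Y$.} Here neither $A$ nor $B$ need dominate, but $H$ varies slowly. Let $D'=D(z_0,d)$. Its points are within $\zeta$-distance $2d/r=\frac12r^{-s}<c_3/4t$ of $z_0$ for large $r$. By Proposition~\ref{prop:H}(b), $\overline{D'}$ misses $\mathcal D$ and $|H-H(z_0)|\le Ce^{st}r^{-s}=C$ on it. If $H(z_0)\le0$, take $G=A$. Then $f_1/G=1$, $|B/A|\le e^C$, $|\tilde A/A|\le e$ and $|\tilde B/A|\le e^{C+1}$. If $H(z_0)>0$, take $G=B$; then $f_2/G=1$, $|A/B|\le e^C$, $|\tilde B/B|\le e$ and $|\tilde A/B|\le e^{C+1}$.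

In the remaining cases $|h(z_0)|>\frac a4$. We treat $h(z_0)>\frac a4$; for $h(z_0)<-\frac a4$ exchange $A,\tilde A,\Lambda_2$ with $B,\tilde B,\Lambda_1$ and change the signs of $h$ and $H$, which leaves $f_0$ unchanged.

\emph{Case 2: $h(z_0)>\frac a4$ and $|z_0-\lambda|\ge4\rho_\lambda$ for all $\lambda\in\Lambda$.} Let $D'=D(z_0,d)$ and $z\in\overline{D'}$. If $r/4\le|\lambda|\le4r$, then $\rho_\lambda\ge\frac12r^{1-s}=2d$, so $|z-\lambda|\ge4\rho_\lambda-d>2\rho_\lambda$. For other $\lambda$ we have $|z-\lambda|\ge\frac12|\lambda|>2\rho_\lambda$ for large $r$. Thus $\overline{D'}$ misses $\mathcal D$. By Lemma~\ref{lem:hreg}(b), $h$ varies on $\overline{D'}$ by $O(r^{\kappa-s}\log r)$, which is $o(a)$ because $\kappa<2s$. So $h\ge\frac a8$ and $H>0$ on $\overline{D'}$ for large $r$. Take $G=B$: then $f_2/G=1$, $|A/B|\le1$, $|\tilde A/B|\le e$, $|\tilde B/B|\le e$.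

\emph{Case 3: $h(z_0)>\frac a4$ and $|z_0-\lambda|<4\rho_\lambda$ for some $\lambda\in\Lambda$.} By Lemma~\ref{lem:sign}, $\lambda\in\Lambda_1$, so $B$ has four zeros near $z_0$. We divide them out. Let $X=((z-\lambda)/\rho_\lambda)^4$, $G=B/(X-1)$ and $D'=D(\lambda,6\rho_\lambda)$. From $\rho_\lambda\le|\lambda|/100$ we see that $|z|/r$ and $|\lambda|/r$ lie in $[\frac45,\frac54]$ for $z\in\overline{D'}$; hence $\rho_\lambda\ge2d$ and $D(z_0,d)\subset D'$. The zeros of $G$ lie on the circles $|z-\lambda'|=\rho_{\lambda'}$, $\lambda'\ne\lambda$, at distance at least $99\rho_\lambda$ from $\lambda$ by \eqref{eq:sep}. On $\overline{D'}$,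
\[
\frac BG=X-1,\qquad\frac{\tilde B}G=(X+1)R,\qquad R=\prod_{\lambda'\in\Lambda_1\setminus\{\lambda\}}\frac{1+\xi_{\lambda'}}{1-\xi_{\lambda'}},
\]
and since $\lambda$ is the exceptional point of Lemma~\ref{lem:sumxi} for every $z\in\overline{D'}$, we have $\bigl|\log|R|\bigr|\le4\sum_{\lambda'\neq\lambda}|\xi_{\lambda'}|\le\frac15$. Also $|X\pm1|\le6^4+1<1300$. The circle $\partial D'$ misses $\mathcal D$, and on it $h>\frac a4$ by Lemma~\ref{lem:sign}, so $H\ge\frac a5$ and $|A/B|,|\tilde A/B|\le e^{1-a/5}$. Therefore $|A/G|,|\tilde A/G|\le1300\,e^{1-a/5}\le10^{-3}$ on $\partial D'$ for large $r$, and by the maximum principle on $\overline{D'}$. So $\|F/G\|\le C$. Finally $|X-1|+|X+1|\ge2$, so at $z_0$ either $|f_2/G|=|X-1|\ge1$, or $|X+1|\ge1$ and $|f_0/G|\ge e^{-1/5}-10^{-3}\ge\frac12$.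
\end{proof}

By Proposition~\ref{prop:norm}, $F(z_0)\ne0$ for $|z_0|\ge r_2$, so $f_0,f_1,f_2$ have finitely many common zeros. Dividing by a polynomial $\Pi$ we obtain a reduced representation $F/\Pi$ of a curve $f:\mathbf C\to\mathbf P^2$, and Lemma~\ref{lem:cauchy} gives $\|f'\|(z_0)\le C/d\le Cr^{s-1}=Cr^\sigma$. Since $A$ and $B$ do not vanish identically, $f(\mathbf C)\not\subset L_1\cup L_2$.

\section{The deficit}\label{sec:deficit}

\subsection{The superharmonic function $\psi$}
For $|z|>r_2/2$ let
\[
\psi=\begin{cases}\log|A|&\text{where }h>a/4,\\ \min(\log|A|,\log|B|)&\text{on }Y,\\ \log|B|&\text{where }h<-a/4.\end{cases}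
\]
On $Y$ we have $|H-h|\le a/100$, since $Y\cap\mathcal D=\emptyset$. So at points of $Y$ with $h>\frac a8$ we have $H>0$ and the minimum is $\log|A|$; hence $\psi=\log|A|$ on the open set $\{h>\frac a8\}$, which contains no zero of $A$ by Lemma~\ref{lem:sign}. In the same way $\psi=\log|B|$ is harmonic on $\{h<-\frac a8\}$. On the open set $O=\{|h|<\frac a4\}\subset Y$ both $\log|A|$ and $\log|B|$ are harmonic and $\psi=\log|A|-H^-$. These three open sets cover $\{|z|>r_2/2\}$, so $\psi$ is finite, continuous and superharmonic. The positive measure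
\[
\nu=-\tfrac1{2\pi}\Delta\psi
\]
is symmetric, it is carried by $O\cap\{H=0\}$, and $2\pi\nu=\Delta H^-=\Delta H^+$ on $O$. At each point $\psi$ is one of the numbers $\log|A|,\log|B|$, so
\begin{equation}\label{eq:between}
\min(\log|A|,\log|B|)\le\psi\le\max(\log|A|,\log|B|).
\end{equation}
Let $\Theta(r)=\nu(\{r_2<|w|\le r\})$, so that $\Theta=0$ on $[0,r_2]$.

\begin{proposition}\label{prop:Theta}
$\Theta(r)\le Cr^s\log r$ for $r\ge r_2$, and $\Theta(r)\ge cr^s\log r$ for large $r$.
\end{proposition}

\begin{proof}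
We work in the coordinate $\zeta$.

\emph{Upper bound.} Let $p\in Y$ with $t>\log r_2$. By Proposition~\ref{prop:H}(b), $H^-$ is subharmonic and at most $Ca(p)$ on $D(p,c_3/2t)$. On this disc $2\pi\nu\le\Delta H^-$, because $\nu$ is carried by $O$ and $2\pi\nu=\Delta H^-$ on $O$. So (F2) gives $\nu(D(p,c_3/8t))\le Ca(p)$. For an integer $j$, a maximal $c_3/8(j+1)$-separated subset of $Y\cap\{j\le t<j+1,\ t>\log r_2\}$ has at most $Cj^2$ points, and the discs $D(p,c_3/8t)$ centered at them cover this set. Its mass is therefore at most $Cj^2a(j+1)\le Cje^{sj}$. Sum over $j\le\log r$.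

\emph{Lower bound.} We know neither the position of $\{H=0\}$ nor the size of $\nabla H$ on it. We do know that between two consecutive teeth $H$ passes from a value of order $a$ to a negative value over a distance of order $1/t$. This forces a large Dirichlet integral, which Green's formula converts into mass.

Let $k$ be large, $y=a(t_k)/10$ and $R_k=(t_k,t_{k+1})\times(\theta_*-\frac\alpha4,\theta_*+\frac\alpha4)$. For $|\theta-\theta_*|\le\frac\alpha4$ we have $\frac34\alpha\le\theta_i-\beta_i\le\frac54\alpha$ for $i=1,2$, so the closed vertical sides of $R_k$ lie in $Z_k$ and $Z_{k+1}$. Hence $h\ge\frac a2$ on one of them and $h\le-\frac a2$ on the other. Define $u:R_k\to[0,y]$ by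
\[
u=y\ \text{ where }h>\tfrac a4,\qquad u=\min(H^+,y)\ \text{ on }Y,\qquad u=0\ \text{ where }h<-\tfrac a4 .
\]
At points of $Y$ with $h\ge0.12\,a$ we have $H\ge0.11\,a\ge y$, since $a$ increases, so $u=y$; at points of $Y$ with $h\le-0.12\,a$ we have $H<0$, so $u=0$. Thus $u=y$ on the open set $\{h>0.12\,a\}$, $u=0$ on the open set $\{h<-0.12\,a\}$, and $u=\min(H^+,y)$ on the open set $O$, where $H$ is harmonic. It follows that $u$ is locally Lipschitz with $|\nabla u|\le Ce^{st_k}$ almost everywhere, by Proposition~\ref{prop:H}(b). By compactness of the closed vertical sides, there is $\delta>0$ such that $u$ is constant on $R_k\cap\{t<t_k+\delta\}$ and on $R_k\cap\{t>t_{k+1}-\delta\}$, the two constants being $0$ and $y$ in some order.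

We compute $\Delta u$. Near a point where $u<y$, either we are in $O$ and $u=H^+$, or we are in $\{h<-0.12\,a\}$, where $u=0$ and $\nu=0$ (there $H<0$ on $O$). So $\Delta u=2\pi\nu$ on the open set $\{u<y\}$. Near a point where $u>0$, $u$ is $\min(H,y)$ with $H$ harmonic, or the constant $y$; so on the open set $\{u>0\}$ we have $\Delta u=-\nu'$ with $\nu'\ge0$ carried by $\{u=y\}$. As $\nu$ is carried by $O\cap\{H=0\}\subset\{u=0\}$, we conclude that $\Delta u=2\pi\nu-\nu'$ in $R_k$, with $u=0$ $\nu$-almost everywhere and $u=y$ $\nu'$-almost everywhere.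

Let $\phi(\theta)\in[0,1]$ be a smooth function, independent of $k$, with compact support in $|\theta-\theta_*|<\frac\alpha4$ and equal to $1$ for $|\theta-\theta_*|\le\frac\alpha8$. Let $\phi_1(t)$ be smooth with compact support in $(t_k,t_{k+1})$ and equal to $1$ on $[t_k+\frac\delta2,t_{k+1}-\frac\delta2]$. The identity $\iint\nabla\varphi\cdot\nabla u=-\int\varphi\,d(\Delta u)$ holds for smooth $\varphi$ with compact support in $R_k$, and it extends to Lipschitz $\varphi$ with compact support, since mollifications converge uniformly and their gradients converge in $L^1$. Take $\varphi=(y-u)\phi\,\phi_1$. Both $\nabla u$ and $\Delta u$ vanish where $\phi_1\ne1$, so $\phi_1$ drops out; the factor $y-u$ annihilates $\nu'$ and equals $y$ against $\nu$. We obtain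
\[
2\pi y\int_{R_k}\phi\,d\nu=\iint_{R_k}\phi\,|\nabla u|^2-\iint_{R_k}(y-u)\,\phi'(\theta)\,\partial_\theta u .
\]
On each horizontal segment of $R_k$, of length at most $4w_k$, the function $u$ changes by $y$. By the Cauchy--Schwarz inequality $\int|\partial_tu|^2dt\ge y^2/4w_k$, and since $\int\phi\,d\theta\ge\frac\alpha4$, the first term is at least $\alpha y^2/16w_k$. The second term is at most $y\cdot4w_k\cdot Ce^{st_k}\int|\phi'|\,d\theta\le Cy\,a(t_k)$, because $w_ke^{st_k}=c_0a(t_k)$. Dividing by $y$,
\[
2\pi\nu(R_k)\ge\frac{\alpha y}{16w_k}-Ca(t_k)=a(t_k)\Bigl(\frac{\alpha t_k}{160c_0}-C\Bigr)\ge c\,a(t_k)t_k=c\,e^{st_k}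
\]
for large $k$. The rectangles $R_k$ are disjoint. For large $\tau$ at least $c\tau$ of the $t_k$ lie in $[\tau-1,\tau]$, since $t_{k+1}-t_k\le4c_0/t_k$, and the corresponding $R_k$ lie in $\log r_2<t<\tau+1$. Hence $\Theta(e^{\tau+1})\ge c\tau e^{s\tau}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main} for $n=2$}
We first express $\langle\psi\rangle_r$ through $\Theta$. For $R>r_2$ the function $\psi+\int_{r_2<|w|<R}\log|z-w|\,d\nu(w)$ is harmonic in $r_2<|z|<R$ by (F1), so its circular mean is an affine function of $\log r$. The mean of $\log|z-w|$ over $|z|=r$ is $\log|w|+\log^+(r/|w|)$, and $\int_{|w|>r_2}\log^+(r/|w|)\,d\nu=\int_{r_2}^r\Theta(\tau)\,d\tau/\tau$. So $\langle\psi\rangle_r+\int_{r_2}^r\Theta\,d\tau/\tau$ is affine in $\log r$ on $(r_2,R)$ for every $R$, hence on $(r_2,\infty)$, and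
\begin{equation}\label{eq:meanpsi}
\langle\psi\rangle_r=-\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau+O(\log r).
\end{equation}
Apply \eqref{eq:T} and \eqref{eq:N} to $F/\Pi$. The polynomial enters $T-N_1-N_2$ as $+\langle\log|\Pi|\rangle_r\ge-O(1)$. Using $\|F\|\ge\max(|A|,|B|)$, \eqref{eq:between} and \eqref{eq:meanpsi}, we get
\begin{align}
T(r,f)-N(r,L_1,f)-N(r,L_2,f)&\ge-\langle\min(\log|A|,\log|B|)\rangle_r-O(1)\notag\\
&\ge-\langle\psi\rangle_r-O(1)=\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau-O(\log r).\label{eq:final2}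
\end{align}
By Proposition~\ref{prop:Theta},
\begin{equation}\label{eq:intTheta}
\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau\ge\Theta(r/2)\log2\ge c\,r^s\log r
\end{equation}
for large $r$. With the reductions of Section~\ref{sub:red} this proves the theorem for $n=2$.

\section{Higher dimensions}\label{sec:higher}

Let $n\ge3$ and $s\in(\frac23,1]$. We keep $F=(f_0,f_1,f_2)$ and add entire functions $f_3,\dots,f_n\not\equiv0$. To preserve the bound on $\|f'\|$ they should satisfy $|f_j|\le\|F\|$ off $\mathcal D$, and to preserve the deficit they should have few zeros. The difficulty is that $\|F\|$ is small in the channel: on $\{H=0\}\cap Y$ it is at most $Ce^\psi$, and $\langle\psi\rangle_r$ is of order $-r^s\log r$. So we need a pointwise lower bound for $\psi$. From now on $\nu$ denotes the restriction of $\nu$ to $\{|w|>r_2\}$. It is carried by $Y$, which misses $U_1\cup U_2$, so $\frac\pi2-3\alpha\le|\arg w|\le\frac\pi2-\alpha$ and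
\begin{equation}\label{eq:cos}
\frac{\sin\alpha}{|w|}\le\operatorname{Re}\frac1w\le\frac{\sin3\alpha}{|w|}\qquad\text{for $\nu$-almost every }w .
\end{equation}

\subsection{A lower bound for $\psi$}

\begin{lemma}\label{lem:psilow}
For large $r$:
\begin{itemize}
\item[(a)] if $s<1$, then $\psi\ge-C_2r$ for some constant $C_2$;
\item[(b)] if $s=1$, then $\psi\ge-x\chi(r)-Cr\log r$, where $\chi(r)=\int_{|w|\le r}\operatorname{Re}\frac1w\,d\nu$ satisfies $c\log^2r\le\chi(r)\le C\log^2r$.
\end{itemize}
\end{lemma}

\begin{proof}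
Let $J=\int\mathcal E(z,w)\,d\nu(w)$. Since $\Theta(\tau)\le C\tau^s\log\tau\le C\tau^\kappa$, Lemma~\ref{lem:pot} shows that $J$ is subharmonic with Riesz measure $\nu$ and $\langle|J|\rangle_r=O(r^\kappa)$. The same lemma, applied to the counting measures of $\Lambda_1$ and $\Lambda_2$, gives $\Phi_A,\Phi_B\le Cr^\kappa$ for $r\ge1$. By \eqref{eq:quarter}, $\log|A|,\log|B|\le Cr^\kappa$ off $\mathcal D$, and then on each disc $D(\lambda,2\rho_\lambda)$ by the maximum principle, since its boundary misses $\mathcal D$. As $0\notin\mathcal D$, we have $A(0)B(0)\ne0$, and (F2) shows that $\langle|\log|A||\rangle_r$ and $\langle|\log|B||\rangle_r$ are $O(r^\kappa)$; by \eqref{eq:between} so is $\langle|\psi|\rangle_r$. In $|z|>r_2$ the subharmonic functions $J$ and $-\psi$ have the same Riesz measure, so $\psi+J$ is harmonic by (F1). By (F4), $\psi+J=\operatorname{Re}(b_1z)+O(\log r)$, and so $\psi\ge-J-Cr$ for $r\ge2r_2$. It remains to bound $J$ from above.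

(a) If $s<1$, then $\Theta(\tau)\le C\tau^{s'}$ with $s'<1$, so $\int d\nu/|w|<\infty$, and $\mathcal E\le2r/|w|$ gives $J\le Cr$.

(b) If $s=1$, use $\mathcal E\le\log(1+r/|w|)+\operatorname{Re}(z/w)$ for $|w|\le r$ and \eqref{eq:kernel} for $|w|>r$. By symmetry of $\nu$ the integral $\int_{|w|\le r}d\nu/w$ is real, so $\int_{|w|\le r}\operatorname{Re}(z/w)\,d\nu=x\chi(r)$. By Lemma~\ref{lem:dyadic}(c),(a) with $p=m=1$,
\[
J\le x\chi(r)+\int_{|w|\le r}\log\Bigl(1+\frac r{|w|}\Bigr)d\nu+6r^2\int_{|w|>r}\frac{d\nu}{|w|^2}\le x\chi(r)+Cr\log r .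
\]
By \eqref{eq:cos}, $\chi(r)$ is comparable to $\int_{(r_2,r]}d\Theta(\tau)/\tau=\Theta(r)/r+\int_{r_2}^r\Theta(\tau)\tau^{-2}d\tau$, which is comparable to $\log^2r$ by Proposition~\ref{prop:Theta}.
\end{proof}

This lemma is where $s\le1$ is used: in both cases the bound for $-\psi$ has a leading term of a size that a linear exponent can absorb, with a constant coefficient for $s<1$ and with the slowly growing coefficient $\chi(r)$ for $s=1$.

\subsection{The additional coordinates}
If $s<1$, fix $b_*$ with $b_*\sin\frac\alpha2\ge C_2+1$ and put $f_j=e^{-(b_*+j)z}$ for $3\le j\le n$.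

If $s=1$, the bound $\psi\ge-x\chi(r)-Cr\log r$ is of order $-r\log^2r$ in the channel, and no function $e^{-bz}$ is that small. We imitate the term $-x\chi(r)$ by zeros on the negative axis. They are more efficient than $\nu$: a zero at $-\tau$ contributes $-x/\tau$, whereas by \eqref{eq:cos} a unit of $\nu$ on $|w|=\tau$ contributes at most $x\sin3\alpha/\tau$ to $x\chi$. This is why the channel was placed close to the imaginary axis. Put $\delta_*=2\sin3\alpha$ and $n_*(\tau)=\lfloor\delta_*\Theta(\tau)\rfloor$. This function is nondecreasing, right-continuous, integer-valued and zero on $[0,r_2]$, so it counts a sequence $r_2<x_1\le x_2\le\cdots$. Since $n_*(\tau)=O(\tau\log\tau)$, the product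
\[
f_*(z)=\prod_m\Bigl(1+\frac z{x_m}\Bigr)e^{-z/x_m}
\]
converges, and we put $f_j=f_*e^{-jz}$ for $3\le j\le n$. In both cases the factors $e^{-jz}$ only keep $f_3,\dots,f_n$ linearly independent; the estimates do not need them.

\begin{lemma}\label{lem:small}
There is $r_3\ge r_2$ such that $|f_j|\le e^{-cr}\|F\|$ for $3\le j\le n$, $z\notin\mathcal D$ and $r\ge r_3$.
\end{lemma}

\begin{proof}
For $s=1$ we first estimate $f_*$. We have $\log|f_*|=\sum_m\mathcal E(z,-x_m)$. Splitting at $x_m\le r$ and using the two bounds for $\mathcal E$ from the proof of Lemma~\ref{lem:psilow}(b), now with $\operatorname{Re}(z/w)=-x/x_m$, we get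
\begin{equation}\label{eq:fstar}
\log|f_*|\le-x\chi_*(r)+Cr\log r,\qquad\chi_*(r)=\int_{(r_2,r]}\frac{dn_*(\tau)}\tau=\frac{n_*(r)}r+\int_{r_2}^r\frac{n_*(\tau)}{\tau^2}\,d\tau .
\end{equation}
From $\delta_*\Theta-1\le n_*\le\delta_*\Theta$ we see that $\chi_*(r)$ differs from $\delta_*\int_{(r_2,r]}d\Theta/\tau$ by at most $2/r_2$. Hence $\chi_*(r)\le C\log^2r$, and by \eqref{eq:cos}
\[
\chi_*(r)\ge\frac{\delta_*}{\sin3\alpha}\,\chi(r)-C=2\chi(r)-C .
\]

\emph{The sector $|\theta|\le\frac\pi2-\frac\alpha2$.} It contains the channel, and in it $x\ge r\sin\frac\alpha2$. By \eqref{eq:between}, $\log\|F\|\ge\psi$. If $s<1$, then $\log|f_j|\le-b_*x\le-(C_2+1)r\le\psi-r$. If $s=1$, then by \eqref{eq:fstar} and Lemma~\ref{lem:psilow}(b)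
\[
\log|f_j|\le\log|f_*|\le-2x\chi(r)+Cr\log r\le\psi-x\chi(r)+Cr\log r\le\psi-c\,r\log^2r .
\]

\emph{The sector $|\theta|>\frac\pi2-\frac\alpha2$.} Here $f_j$ may be large, but $A$ is larger. We have $\theta_2<\beta_2-\frac\alpha2$, so the sector lies in the base of $K_2$, where $h=-S_2\le-2r^\kappa$. Then $\psi=\log|B|$, and off $\mathcal D$ Proposition~\ref{prop:H}(a) gives $-H\ge2r^\kappa-a/100\ge r^\kappa$. By Lemma~\ref{lem:psilow}, $\psi\ge-Cr\log^2r$ in both cases. Hence $\log\|F\|\ge\log|A|=\psi-H\ge\frac12r^\kappa$ for large $r$, because $\kappa>1$. On the other hand $\log|f_j|\le(b_*+n)r$ if $s<1$, and $\log|f_j|\le r\chi_*(r)+Cr\log r+nr\le Cr\log^2r$ if $s=1$.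
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main} for $n\ge3$}
Let $|z_0|=r\ge2r_3$, and let $D'$ and $G$ be as in Proposition~\ref{prop:norm}. The circle $\partial D'$ misses $\mathcal D$ and lies in $|z|>r_3$, so on it $|f_j|\le\|F\|\le C|G|$ for $j\ge3$ by Lemma~\ref{lem:small}. By the maximum principle $|f_j/G|\le C$ on $D'$. The lower bound at $z_0$ comes from $f_0,f_1,f_2$. Thus $f_0,\dots,f_n$ have finitely many common zeros; after division by a polynomial $\Pi$ they form a reduced representation of a curve $f:\mathbf C\to\mathbf P^n$, and $\|f'\|=O(|z|^\sigma)$ by Lemma~\ref{lem:cauchy}. No $f_j$ with $1\le j\le n$ vanishes identically, so $f(\mathbf C)\not\subset\bigcup_{j=1}^nL_j$.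

Since $\|(f_0,\dots,f_n)\|\ge\max(|A|,|B|)$, the estimate \eqref{eq:final2} holds for this $f$ with the same proof. For $j\ge3$ the zeros of $f_j/\Pi$ are among those of $f_j$. So $N(r,L_j,f)=0$ if $s<1$, and $N(r,L_j,f)\le\int_0^rn_*(\tau)\,d\tau/\tau\le\delta_*\int_{r_2}^r\Theta(\tau)\,d\tau/\tau$ if $s=1$. As $(n-2)\delta_*=2(n-2)\sin3\alpha\le\frac12$, we conclude from \eqref{eq:intTheta} that
\[
T(r,f)-\sum_{j=1}^nN(r,L_j,f)\ge\frac12\int_{r_2}^r\Theta(\tau)\frac{d\tau}\tau-O(\log r)\ge c\,r^s\log r
\]
for large $r$. With the reductions of Section~\ref{sub:red}, Theorem~\ref{thm:main} is proved. \qed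

\begin{remark}
For $n\ge3$ and $s<1$ the functions $f_3,\dots,f_n$ have no zeros, so the curve constructed above omits the $n-2$ hyperplanes $L_3,\dots,L_n$, one fewer than in the case, mentioned in Section~\ref{sec:intro}, in which the conjecture is known to hold.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ahlfors}
Ahlfors, \emph{Conformal Invariants}.

\bibitem{curves}
\emph{Holomorphic curves with bounds on the spherical derivative},\\
\texttt{http://www.math.purdue.edu/\%7Eeremenko/dvi/dacosta.pdf}

\end{thebibliography}
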